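\title{Poisson upper bounds for the Dirichlet-to-Neumann semigroup on Lipschitz domains}

\begin{abstract}
The kernel of the semigroup generated by the Dirichlet-to-Neumann operator of the Laplacian satisfies Poisson upper bounds on bounded domains with $C^\infty$ boundary. We show that this does not extend to Lipschitz boundaries: in every dimension $d\ge2$ the bounds fail on the product of an L-shaped planar domain with a cube. We then characterize the bounded Lipschitz domains on which the bounds hold, by the boundary decay of a single positive harmonic function and, equivalently, by the reverse H\"older condition $RH_\infty$ for harmonic measure. It follows that the bounds hold under a uniform exterior ball condition, that a planar Lipschitz polygon has them if and only if it is convex, and that they fail for some $C^1$ domains in every dimension.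
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $d\ge2$ and $n=d-1$. A \emph{bounded Lipschitz domain} is a non-empty bounded connected open set $\Omega\subset\mathbb{R}^d$ with Lipschitz boundary $\Gamma$. We equip $\Gamma$ with the surface measure $\sigma$, write $(\cdot,\cdot)$ for the inner product of $L_2(\Gamma)$, and put $\Delta(x,r)=\Gamma\cap B(x,r)$, where $B(x,r)$ is the open ball in $\mathbb{R}^d$.

Every $\varphi\in H^{1/2}(\Gamma)$ has a unique \emph{harmonic extension}: a harmonic function $u\in H^1(\Omega)$ with trace $\varphi$. The Dirichlet-to-Neumann operator $D_0$ on $L_2(\Gamma)$ maps $\varphi$ to the weak normal derivative of $u$. Precisely, $\varphi\in D(D_0)$ and $D_0\varphi=\psi$ if and only if $\psi\in L_2(\Gamma)$ and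
\[
\int_\Omega\nabla u\cdot\overline{\nabla v}=\int_\Gamma\psi\,\overline{\operatorname{Tr}v}\,d\sigma\qquad\text{for all }v\in H^1(\Omega).
\]
Equivalently, $D_0$ is the self-adjoint operator associated with the form
\[
a(\varphi,\chi)=\int_\Omega\nabla u\cdot\overline{\nabla w},\qquad \varphi,\chi\in H^{1/2}(\Gamma),
\]
where $u$ and $w$ are the harmonic extensions of $\varphi$ and $\chi$. We write $a(\varphi)=a(\varphi,\varphi)$. The semigroup $S=(S_t)_{t>0}$ generated by $-D_0$ is positive and has a positive kernel $K$: $(S_tf)(x)=\int_\Gamma K_t(x,y)f(y)\,d\sigma(y)$ for $f\in L_2(\Gamma)$ and almost every $x\in\Gamma$. For each $t$ the function $K_t$ is determined up to a $\sigma\times\sigma$-null set. We say that $K$ satisfies \emph{Poisson upper bounds} if there is a $c>0$ such that for every $t>0$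
\begin{equation}\label{eq:poisson}
K_t(x,y)\le c\,(t\wedge1)^{-n}\Big(1+\frac{|x-y|}{t}\Big)^{-d}\qquad\text{for a.e. }(x,y)\in\Gamma\times\Gamma .
\end{equation}
For $t\le1$ the right-hand side equals $c\,t\,(t+|x-y|)^{-d}$. For $t\ge1$ it lies between two positive constants, because $\Gamma$ is bounded. The ball explains both the name and the shape of the bound.

\begin{example}\label{ex:ball}
Let $\Omega$ be the unit ball. A spherical harmonic $Y$ of degree $k$ has the harmonic extension $u(x)=|x|^kY(x/|x|)$, so $D_0Y=kY$ and $S_tY(x)=e^{-kt}Y(x)=u(e^{-t}x)$. Hence $S_t\varphi(x)=u(e^{-t}x)$ for all $\varphi$, and $K_t$ is the Poisson kernel of the ball evaluated at depth about $t$: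
\[
K_t(x,y)=\frac{1-e^{-2t}}{\sigma(\Gamma)\,|e^{-t}x-y|^{d}},\qquad |e^{-t}x-y|^2=(1-e^{-t})^2+e^{-t}|x-y|^2 .
\]
For $t\le1$ this is comparable to $t\,(t+|x-y|)^{-d}$ and for $t\ge1$ it is bounded, so \eqref{eq:poisson} holds. For $x\ne y$ we also read off $t^{-1}K_t(x,y)\to 2\sigma(\Gamma)^{-1}|x-y|^{-d}$ as $t\downarrow0$.
\end{example}

It is known that \eqref{eq:poisson} holds whenever $\Gamma$ is of class $C^\infty$. Whether it holds for every bounded Lipschitz domain is posed as an open problem in \cite{Weyl}. There is a reason to expect a positive answer. On every Lipschitz domain $\sigma(\Delta(x,r))$ is comparable to $r^n$, and $a(\varphi)+\|\varphi\|_2^2$ is comparable to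
\[
\|\varphi\|_2^2+\iint\frac{|\varphi(x)-\varphi(y)|^2}{|x-y|^{d}}\,d\sigma(x)\,d\sigma(y),
\]
which is built on the same kernel $|x-y|^{-d}$ that appears in Example~\ref{ex:ball}. As far as the size of quadratic forms is concerned, a Lipschitz domain looks like a ball. But \eqref{eq:poisson} is a pointwise statement, and comparability of forms does not see how large the kernel is near a single boundary point.

\subsection{Results}
The answer is negative in every dimension.

\begin{theorem}\label{thm:L}
Let $d\ge2$, $L=(-1,1)^2\setminus[0,1)^2$ and $\Omega=L\times(-1,1)^{d-2}$. Then $\Omega$ is a bounded Lipschitz domain and $K$ does not satisfy Poisson upper bounds. More precisely, there are no $c>0$ and $t_j\downarrow0$ such that $K_{t_j}(x,y)\le c\,t_j$ for a.e.\ $(x,y)$ with $|x-y|\ge\frac12$.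
\end{theorem}

The proof is elementary and is given in Section~\ref{sec:L}. The obstruction is a positive harmonic function that vanishes at the reentrant edge more slowly than linearly. Our second result says that this is the only obstruction. Let $\Omega$ be any bounded Lipschitz domain. Fix a closed ball $F_0\subset\Omega$ and let $g$ be its \emph{capacitary potential}: $g\in H_0^1(\Omega)$, $g=1$ on $F_0$, and $g$ is harmonic in $\Omega\setminus F_0$. Put
\[
M_z(r)=\sup_{\Omega\cap B(z,r)}g,\qquad z\in\Gamma,\ r>0 .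
\]
Fix $x_0\in\Omega$ and let $\omega=\omega^{x_0}$ be the harmonic measure of $\Omega$ at $x_0$ (recalled in Section~\ref{sec:tools}).

\begin{theorem}\label{thm:char}
Let $\Omega\subset\mathbb{R}^d$, $d\ge2$, be a bounded Lipschitz domain. The following are equivalent.
\begin{itemize}
\item[(a)] $K$ satisfies Poisson upper bounds.
\item[(a$'$)] There are $C$ and $t_j\downarrow0$ with $K_{t_j}(x,y)\le C\,t_j|x-y|^{-d}$ a.e., for all $j$.
\item[(b)] There is a $C$ such that for all Lipschitz functions $\varphi,\chi\ge0$ on $\Gamma$ with disjoint supports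
\[
-a(\varphi,\chi)\le C\iint\frac{\varphi(x)\chi(y)}{|x-y|^{d}}\,d\sigma(x)\,d\sigma(y).
\]
\item[(c)] There is a $C$ with $\dfrac{M_z(s)}{s}\le C\,\dfrac{M_z(r)}{r}$ for all $z\in\Gamma$ and $0<s\le r\le1$.
\item[(d)] There is a $C$ with $\dfrac{\omega(\Delta(z,s))}{s^n}\le C\,\dfrac{\omega(\Delta(z,r))}{r^n}$ for all $z\in\Gamma$ and $0<s\le r\le1$.
\item[(d$'$)] $\omega=k\sigma$ with $k$ in the reverse H\"older class $RH_\infty$: there is a $C$ with $k\le C\,\omega(\Delta(z,r))/\sigma(\Delta(z,r))$ a.e.\ on $\Delta(z,r)$, for all $z\in\Gamma$ and $0<r\le1$.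
\end{itemize}
\end{theorem}

The quotient $M_z(s)/s$ is the average slope of $g$ at scale $s$ near $z$, and (c) says that this slope grows by at most a fixed factor when one passes to any smaller scale. The condition is one-sided: the slope may decrease. Since (a) does not involve $F_0$ or $x_0$, neither (c) nor (d) depends on these choices. Connectedness of $\Omega$ is what allows one function $g$ to test the whole boundary; on a second, distant component $g$ would vanish and (c) would say nothing there.

A domain satisfies a \emph{uniform exterior ball condition} if there is an $R>0$ such that for each $z\in\Gamma$ there is a ball $B(\hat z,R)\subset\mathbb{R}^d\setminus\Omega$ with $|\hat z-z|=R$. A \emph{planar Lipschitz polygon} is a bounded Lipschitz domain in $\mathbb{R}^2$ whose boundary is a finite union of line segments.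

\begin{corollary}\label{cor:ex}
Let $\Omega\subset\mathbb{R}^d$ be a bounded Lipschitz domain.
\begin{enumerate}
\item[(1)] Poisson upper bounds hold if $\Omega$ satisfies a uniform exterior ball condition. In particular they hold for every bounded convex domain and every bounded $C^{1,1}$ domain.
\item[(2)] Let $\theta$ be the polar angle in the first two coordinates and let $\pi<\alpha<2\pi$. If, after a rigid motion that takes some boundary point to the origin, $\Omega$ coincides near the origin with the wedge $\{0<\theta<\alpha\}\times\mathbb{R}^{d-2}$, then Poisson upper bounds fail. A planar Lipschitz polygon has Poisson upper bounds if and only if it is convex.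
\item[(3)] For each $d\ge2$ there are bounded $C^1$ domains for which Poisson upper bounds fail.
\end{enumerate}
\end{corollary}

The proof of Theorem~\ref{thm:char} has a semigroup half and a potential-theoretic half, which meet in the time-independent condition (b). Section~\ref{sec:limit} proves (a)$\Rightarrow$(a$'$)$\Rightarrow$(b) and explains what (b) measures. After the standard facts in Section~\ref{sec:tools}, Section~\ref{sec:semigroup} proves (b)$\Rightarrow$(a). Section~\ref{sec:mu} proves (c)$\Leftrightarrow$(d)$\Leftrightarrow$(d$'$), Section~\ref{sec:bc} proves (b)$\Leftrightarrow$(c), and Section~\ref{sec:examples} proves the corollary.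

\section{The short-time limit of the kernel}\label{sec:limit}

The kernel $K_t$ is explicit only in exceptional cases, while the form $a$ is computed from harmonic functions. Two observations link them.

First, if $u$ is the harmonic extension of $\varphi$, then
\begin{equation}\label{eq:anyw}
a(\varphi,\chi)=\int_\Omega\nabla u\cdot\overline{\nabla w}\qquad\text{for \emph{every} }w\in H^1(\Omega)\text{ with trace }\chi,
\end{equation}
since two such $w$ differ by an element of $H_0^1(\Omega)$, to whose gradient $\nabla u$ is orthogonal. So $w$ may be chosen with small support. Second, $t^{-1}(1-e^{-t\lambda})$ increases to $\lambda$ as $t\downarrow0$, for every $\lambda\ge0$. The spectral theorem, polarization and the Cauchy--Schwarz inequality therefore give, for $\varphi,\chi\in H^{1/2}(\Gamma)$,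
\begin{equation}\label{eq:spectral}
\tfrac1t((I-S_t)\varphi,\chi)\to a(\varphi,\chi)\quad(t\downarrow0),\qquad \big|\tfrac1t((I-S_t)\varphi,\chi)\big|\le a(\varphi)^{1/2}a(\chi)^{1/2}.
\end{equation}
If $\varphi,\chi\ge0$ and $\varphi\chi=0$, then $(\varphi,\chi)=0$ and the first part of \eqref{eq:spectral} reads
\begin{equation}\label{eq:offdiag}
-a(\varphi,\chi)=\lim_{t\downarrow0}\frac1t\iint K_t(x,y)\,\chi(x)\varphi(y)\,d\sigma(x)\,d\sigma(y).
\end{equation}

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(a$'$)}$\Rightarrow$\textup{(b)} in Theorem~\ref{thm:char}]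
For $t\le1$ the right-hand side of \eqref{eq:poisson} is $c\,t\,(t+|x-y|)^{-d}\le c\,t|x-y|^{-d}$, which gives (a$'$). Inserting (a$'$) into \eqref{eq:offdiag} along $t_j$ gives (b).
\end{proof}

To see what (b) measures, suppose that $u$ is smooth up to the boundary near the support of $\chi$, and let $\partial_\nu$ be the outer normal derivative. Choosing $w$ in \eqref{eq:anyw} supported near $\operatorname{supp}\chi$ and integrating by parts, we get $-a(\varphi,\chi)=\int_\Gamma(-\partial_\nu u)\chi\,d\sigma$. Near $\operatorname{supp}\chi$ the function $u\ge0$ has boundary values $0$, and $-\partial_\nu u$ is the slope with which it leaves the boundary. Thus (b) bounds this slope at $x$ by $C\int\varphi(y)|x-y|^{-d}\,d\sigma(y)$, which stays bounded as long as $x$ stays away from $\operatorname{supp}\varphi$. A nonnegative harmonic function with unbounded slope near a boundary point where its data vanish contradicts (b). Such a function is explicit at a reentrant corner.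

\section{A reentrant edge}\label{sec:L}

The reader may take $d=2$, where $\Omega=L$ is the square with one quadrant removed; the remaining variables are inert.

\begin{proof}[Proof of Theorem~\ref{thm:L}]
\emph{The domain.} A point $q$ of the cube $(-1,1)^d$ lies in $\Omega$ if and only if $q_1<0$ or $q_2<0$. Let $p$ be a point of the cube with $p_1,p_2<0$, and let $q\in\Omega$ with $q_i<0$, $i\in\{1,2\}$. The segment $[p,q]$ lies in the cube and its $i$-th coordinate is negative, so $[p,q]\subset\Omega$. Thus $\Omega$ is star-shaped with respect to every point of $(-1,0)^2\times(-1,1)^{d-2}$. A bounded open set that is star-shaped with respect to a ball is connected and has Lipschitz boundary \cite[\S1.1]{Maz}.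

\emph{The harmonic function.} Let $(\rho,\theta)$ be polar coordinates in the $(x_1,x_2)$-plane with $\theta\in[\pi/2,2\pi]$ on $\overline L$, and let
\[
u(x)=\rho^{2/3}\sin\big(\tfrac23(\theta-\tfrac\pi2)\big).
\]
This is the imaginary part of a holomorphic branch of $(-i\zeta)^{2/3}$, $\zeta=x_1+ix_2$. So $u$ is harmonic in $\Omega$ and $|\nabla u|=\frac23\rho^{-1/3}$, which is square integrable; hence $u\in H^1(\Omega)$. Since $\frac23(\theta-\frac\pi2)\in[0,\pi]$, the function $u$ is continuous and nonnegative on $\overline\Omega$ and vanishes on the two faces $\{\theta=\pi/2\}$ and $\{\theta=2\pi\}$ and on the edge $\{\rho=0\}$. Let $\varphi=u|_\Gamma\in H^{1/2}(\Gamma)$; then $u$ is the harmonic extension of $\varphi$. A point of $\Gamma\cap B(0,1)$ is not on the boundary of the cube, so it lies on the two faces or the edge. Therefore $\varphi\ge0$ and $\varphi=0$ on $\Gamma\cap B(0,1)$.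

\emph{Its slope.} Let $0\le w\in C_c^\infty(B(0,\frac12))$ and $\chi=w|_\Gamma$. The outer normal derivative on the two faces is
\[
\partial_\nu u=-\rho^{-1}\partial_\theta u=-\tfrac23\rho^{-1/3}\cos0\ \text{ on }\{\theta=\tfrac\pi2\},\qquad
\partial_\nu u=\rho^{-1}\partial_\theta u=\tfrac23\rho^{-1/3}\cos\pi\ \text{ on }\{\theta=2\pi\},
\]
that is, $-\frac23\rho^{-1/3}$ on both. We integrate by parts on $\Omega\cap\{\rho>\varepsilon\}$, where $u$ is smooth up to the boundary on $\operatorname{supp}w$. The surface $\{\rho=\varepsilon\}\cap B(0,\frac12)$ has measure $O(\varepsilon)$ and $|\nabla u|=\frac23\varepsilon^{-1/3}$ on it, so it contributes $O(\varepsilon^{2/3})$. Letting $\varepsilon\to0$ and using \eqref{eq:anyw},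
\[
-a(\varphi,\chi)=-\int_\Omega\nabla u\cdot\nabla w=\frac23\int_\Gamma\rho^{-1/3}w\,d\sigma .
\]

\emph{The contradiction.} If $\chi(x)\varphi(y)\ne0$, then $|x|<\frac12$ and $|y|\ge1$, so $|x-y|\ge\frac12$; in particular $\varphi\chi=0$. Suppose $K_{t_j}\le c\,t_j$ a.e.\ on $\{|x-y|\ge\frac12\}$ with $t_j\downarrow0$. By \eqref{eq:offdiag},
\[
\frac23\int_\Gamma\rho^{-1/3}w\,d\sigma\le c\int_\Gamma\varphi\,d\sigma\int_\Gamma w\,d\sigma .
\]
Take $w=W(\cdot/\delta)$ with $0\le W\in C_c^\infty(B(0,1))$, $W(0)>0$ and $0<\delta\le\frac12$. Then $\int_\Gamma w\,d\sigma>0$ and $\rho\le\delta$ on $\operatorname{supp}w$, so $\frac23\delta^{-1/3}\le c\int_\Gamma\varphi\,d\sigma$. This is false for small $\delta$.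

Finally, \eqref{eq:poisson} would give $K_t(x,y)\le c\,t|x-y|^{-d}\le2^dc\,t$ for $t\le1$ and $|x-y|\ge\frac12$, which has just been excluded.
\end{proof}

The interior angle $\alpha=3\pi/2$ enters only through the exponent $\pi/\alpha=\frac23<1$. For $\alpha\le\pi$ the function $\rho^{\pi/\alpha}\sin(\pi\theta/\alpha)$ has bounded gradient near the edge and the argument gives no contradiction. On a general Lipschitz domain there is no explicit harmonic function and no classical normal derivative. The boundary Harnack principle will replace the first, and a measure on $\Gamma$ the second.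

\section{Standard facts on Lipschitz domains}\label{sec:tools}

From now on $\Omega$, $F_0$, $g$, $x_0$ are as in Theorem~\ref{thm:char}. The letters $C,c$ denote positive constants that may change from line to line and depend only on $\Omega$, $F_0$, $x_0$ and the constant in the hypothesis under discussion. We write $X\approx Y$ for $cX\le Y\le CX$. Functions are real unless stated otherwise.

\subsection*{Local coordinates}
There are $r_0,N>0$ such that for each $z\in\Gamma$, in suitable Cartesian coordinates $x=(x',x_d)$ centered at $z$ with vertical unit vector $e_z$,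
\[
\Omega\cap B(z,r_0)=D_z\cap B(z,r_0),\qquad D_z=\{x_d>\eta_z(x')\},
\]
where $\eta_z\colon\mathbb{R}^{d-1}\to\mathbb{R}$ is $N$-Lipschitz and $\eta_z(0)=0$. We take $r_0$ so small that $B(z,r_0)\cap F_0=\emptyset$ for all $z\in\Gamma$. Put $A_r(z)=z+re_z$ and $c_0=(1+N^2)^{-1/2}$. A point at vertical distance $h$ from the graph of $\eta_z$ has distance at least $c_0h$ from it: a graph point at horizontal distance $b$ is at vertical distance at least $h-Nb$, and $b^2+((h-Nb)^+)^2\ge c_0^2h^2$. Hence, for $|x-z|\le r_0/2$ and $0<h\le r_0/2$,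
\begin{equation}\label{eq:height}
B(x,c_0h)\subset\Omega\ \text{ if } x_d=\eta_z(x')+h,\qquad B(x,c_0h)\cap\overline\Omega=\emptyset\ \text{ if } x_d=\eta_z(x')-h .
\end{equation}

\subsection*{Surface measure}
For $x\in\Gamma$,
\begin{equation}\label{eq:ahlfors}
cr^n\le\sigma(\Delta(x,r))\quad(0<r\le\operatorname{diam}\Gamma),\qquad\sigma(\Delta(x,r))\le Cr^n\quad(r>0).
\end{equation}
Summing the upper bound over the shells $|x-y|\approx2^kr$, which contribute at most $C(2^kr)^{-1}$ to the first and $C2^kr$ to the second integral, we get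
\begin{equation}\label{eq:tails}
\int_{|x-y|\ge r}|x-y|^{-d}\,d\sigma(y)\le\frac Cr,\qquad\int_{|x-y|\le r}|x-y|^{2-d}\,d\sigma(y)\le Cr .
\end{equation}

\subsection*{Traces}
By Gagliardo's theorem, $H^{1/2}(\Gamma)$ is normed by $\|\varphi\|_{H^{1/2}}^2=\|\varphi\|_2^2+[\varphi]^2$ with $[\varphi]^2=\iint|\varphi(x)-\varphi(y)|^2|x-y|^{-d}\,d\sigma\,d\sigma$, and the trace $H^1(\Omega)\to H^{1/2}(\Gamma)$ is bounded with a bounded right inverse $E$; its kernel is $H_0^1(\Omega)$. The harmonic extension $u$ of $\varphi$ minimizes the Dirichlet integral, so $a(\varphi)\le\|\nabla E\varphi\|_2^2$; and $\|u\|_{H^1}^2\le C(\|\nabla u\|_2^2+\|\operatorname{Tr}u\|_2^2)$. Together these give, also for complex $\varphi$,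
\begin{equation}\label{eq:equiv}
a(\varphi)+\|\varphi\|_2^2\approx\|\varphi\|_{H^{1/2}}^2 .
\end{equation}
Lipschitz functions are dense in $H^{1/2}(\Gamma)$. If $\varphi\in H^{1/2}(\Gamma)$, then $\Phi\circ\varphi\in H^{1/2}(\Gamma)$ for Lipschitz $\Phi\colon\mathbb{R}\to\mathbb{R}$, and $\psi\varphi\in H^{1/2}(\Gamma)$ for Lipschitz $\psi$ on $\Gamma$; for the latter use $|\psi\varphi(x)-\psi\varphi(y)|\le\|\psi\|_\infty|\varphi(x)-\varphi(y)|+C_\psi|x-y||\varphi(y)|$ and \eqref{eq:tails}.

\subsection*{Dirichlet problem and capacitary potentials}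
Bounded Lipschitz domains are regular for the Dirichlet problem. For $\xi\in\Omega$ the harmonic measure $\omega^\xi$ is the Borel probability measure on $\Gamma$ with $u(\xi)=\int\varphi\,d\omega^\xi$, where $u\in C(\overline\Omega)$ is the harmonic function with boundary values $\varphi\in C(\Gamma)$. For Lipschitz $\varphi$ this $u$ is the harmonic extension in $H^1(\Omega)$.

Let $F\subset\Omega$ be a closed ball. Its capacitary potential $v$ is the minimizer of $\int_\Omega|\nabla w|^2$ among $w\in H_0^1(\Omega)$ with $w=1$ on $F$. It is continuous on $\overline\Omega$, vanishes on $\Gamma$, has values in $(0,1]$ in $\Omega$, and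
\begin{equation}\label{eq:EL}
\int_\Omega\nabla v\cdot\nabla\zeta=0\qquad\text{for all }\zeta\in H_0^1(\Omega)\text{ with }\zeta=0\text{ on }F .
\end{equation}
In particular $v$ is harmonic in $\Omega\setminus F$. Replacing $w$ by $\min(w,1)$ shows that $v$ is also the minimizer among $w\ge1$ on $F$. Comparing $v$ with $v+\varepsilon\vartheta$ gives $\int\nabla v\cdot\nabla\vartheta\ge0$ for $0\le\vartheta\in C_c^\infty(\Omega)$. A positive distribution is a measure, so $\nu_F=-\Delta v$ is a positive finite measure carried by $F$. If $\vartheta\in C_c^\infty(\Omega)$ equals $1$ near $F$, then \eqref{eq:EL} with $\zeta=v-\vartheta$ gives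
\begin{equation}\label{eq:cap}
\nu_F(F)=\int_\Omega\nabla v\cdot\nabla\vartheta=\int_\Omega|\nabla v|^2>0 .
\end{equation}

\subsection*{Harnack inequalities and subharmonic functions}
A positive harmonic function $h$ in $B(x,2r)$ satisfies $\sup h\le C_d\inf h$ on $\overline B(x,r)$. On a compact subset $E$ of the connected set $\Omega$ the same holds with a constant depending on $E$ and $\Omega$. A continuous function $f$ on an open set $U$ is subharmonic if $\Delta f\ge0$ as a distribution, or equivalently if at each point $f$ is at most its mean over all small balls centered there; the mean value inequality then holds for all balls with closure in $U$. For such a ball $B$ the Riesz decomposition holds: $f(\xi)=h(\xi)-\int_BG_B(\xi,y)\,d(\Delta f)(y)$ for $\xi\in B$, where $h$ is the Poisson integral of $f|_{\partial B}$ and $G_B\ge0$ is the Green function of $-\Delta$ in $B$.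

The one deeper tool is the following theorem \cite{Dah,Anc,CFMS,JK}; a short proof is in \cite{DS}. The case $d=2$ follows from $d=3$ by adding a dummy variable.

\begin{theorem}[Carleson estimate and boundary Harnack principle]\label{thm:BH}
There are $\kappa\ge8$ and $C$, depending only on $d$ and $N$, with the following property. Let $D=\{x_d>\eta(x')\}$ with $\eta$ $N$-Lipschitz and $\eta(0)=0$, let $r>0$, and let $u,v$ be positive harmonic functions in $D\cap B(0,\kappa r)$ that vanish continuously on $\partial D\cap B(0,\kappa r)$. Then on $D\cap B(0,2r)$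
\[
u\le Cu(re_d),\qquad\frac{u}{u(re_d)}\le C\,\frac{v}{v(re_d)} .
\]
\end{theorem}

We fix the scale $r_1=\min\{1,\,r_0/(10\kappa(1+N))\}$. For $r\le r_1$ the function $g$ is positive and harmonic in $\Omega\cap B(z,\kappa r)$, so continuity of $g$ and the Carleson estimate give
\begin{equation}\label{eq:M}
g(A_r(z))\le M_z(r)\le M_z(2r)\le Cg(A_r(z))\qquad(z\in\Gamma,\ 0<r\le r_1).
\end{equation}
Let $r_2\in(0,r_1]$ be fixed. By \eqref{eq:height} the points $A_{r_2}(z)$ lie in a compact subset of $\Omega$, on which $g$ is bounded below. Hence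
\begin{equation}\label{eq:Mlarge}
0<c(r_2)\le M_z(r)\le1\qquad(z\in\Gamma,\ r\ge r_2).
\end{equation}
Consequently \emph{it suffices to verify \textup{(c)} for $s\le r\le r_2$}: if $r_2<r\le1$, then $M_z(r)/r\ge c(r_2)$, while $M_z(s)/s\le CM_z(r_2)/r_2\le C/r_2$ for $s\le r_2$ and $M_z(s)/s\le1/r_2$ for $s>r_2$.

\subsection*{Two lemmas on measures}
The first lemma turns bounds on rectangles into pointwise bounds for kernels, the second turns bounds on balls into bounds for densities.

\begin{lemma}\label{lem:rect}
Let $U,V\subset\Gamma$ be Borel sets and $\alpha,\beta$ finite Borel measures on $U\times V$ with $\alpha(A\times B)\le\beta(A\times B)$ for all compact $A\subset U$, $B\subset V$. Then $\alpha\le\beta$.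
\end{lemma}

\begin{proof}
The finite Borel measures $A\mapsto\alpha(A\times B)$ and $B\mapsto\alpha(A\times B)$ are inner regular, so the inequality extends to Borel $A,B$, and then to finite disjoint unions of Borel rectangles. These form an algebra that generates the Borel sets of $U\times V$, and the sets $E$ with $\alpha(E)\le\beta(E)$ form a monotone class.
\end{proof}

In particular, if $S_tf\le H\|f\|_1$ a.e.\ on $U$ for all $0\le f\in L_2(\Gamma)$ supported in $V$, then $K_t\le H$ a.e.\ on $U\times V$.

\begin{lemma}\label{lem:cover}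
Let $\alpha$ be a finite Borel measure on $\Gamma$, $U\subset\Gamma$ a Borel set and $H,r>0$. If $\alpha(\Delta(z,s))\le Hs^n$ for all $z\in U$ and $0<s\le r$, then $\alpha\le CH\sigma$ on $U$, with $C$ depending only on $\Omega$.
\end{lemma}

\begin{proof}
By inner regularity it suffices to bound $\alpha(E)$ for compact $E\subset U$. Let $\varepsilon>0$ and let $V\supset E$ be relatively open with $\sigma(V)\le\sigma(E)+\varepsilon$. For $z\in E$ choose $s_z\le\min(r/5,\operatorname{diam}\Gamma)$ with $\Delta(z,s_z)\subset V$. The $5r$-covering lemma provides countably many disjoint balls $B(z_i,s_i)$ from this family such that the balls $B(z_i,5s_i)$ cover $E$. By \eqref{eq:ahlfors}, $\alpha(E)\le H\sum(5s_i)^n\le CH\sum\sigma(\Delta(z_i,s_i))\le CH(\sigma(E)+\varepsilon)$.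
\end{proof}

\section{From the form bound to the kernel bound}\label{sec:semigroup}

In this section we assume (b) and prove (a). Condition (b) controls only the first-order term of $K_t$ at $t=0$, and we need a bound for all $t$. We first write $a$ as a pure jump form whose kernel $J$ is at most $C|x-y|^{-d}$. We then split $J$ into short and long jumps. The short jumps are handled by exponential weights and a Nash inequality, and the long jumps by a perturbation formula.

Since $S_t$ is self-adjoint and real, $K_t$ is symmetric. Since $a(1,\cdot)=0$, we have $S_t1=1$. A positive symmetric operator with $S_t1=1$ is a contraction on $L_\infty(\Gamma)$ and satisfies $\|S_tf\|_1=(S_tf,1)=\|f\|_1$ for $0\le f\in L_2(\Gamma)$.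

\subsection{The jump kernel}

\begin{proposition}\label{prop:J}
Assume \textup{(b)}. There is a symmetric measurable function $J$ on $\Gamma\times\Gamma$ with $0\le J(x,y)\le C|x-y|^{-d}$ and
\begin{equation}\label{eq:J}
a(\varphi)=\frac12\iint J(x,y)\,(\varphi(x)-\varphi(y))^2\,d\sigma(x)\,d\sigma(y)\qquad(\varphi\in H^{1/2}(\Gamma)).
\end{equation}
\end{proposition}

For the unit ball the measures $j_t$ below have the limit density $J=2\sigma(\Gamma)^{-1}|x-y|^{-d}$, by Example~\ref{ex:ball}.

\begin{proof}
Let $j_t=t^{-1}K_t\,\sigma\otimes\sigma$. Expanding the square and using symmetry, $S_t1=1$ and \eqref{eq:spectral}, we get for complex $\psi\in H^{1/2}(\Gamma)$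
\begin{equation}\label{eq:jt}
\frac12\iint|\psi(x)-\psi(y)|^2\,dj_t=\tfrac1t((I-S_t)\psi,\psi)\le a(\psi),\quad\text{with limit }a(\psi)\text{ as }t\downarrow0 .
\end{equation}

\emph{The limit off the diagonal.} Let $O=\{(x,y)\in\Gamma\times\Gamma:x\ne y\}$. For Lipschitz $\varphi,\chi\ge0$ with disjoint supports, \eqref{eq:spectral} and \eqref{eq:offdiag} give $\iint\varphi\otimes\chi\,dj_t\le a(\varphi)^{1/2}a(\chi)^{1/2}$ and $\iint\varphi\otimes\chi\,dj_t\to-a(\varphi,\chi)$. Every point of $O$ has a neighborhood on which such a product is at least $1$, so the measures $j_t$ are uniformly bounded on each compact set $\{|x-y|\ge1/k\}$. By weak* compactness and a diagonal argument there are $t_i\downarrow0$ and a symmetric Radon measure $j$ on $O$ with $\iint\Phi\,dj_{t_i}\to\iint\Phi\,dj$ for all $\Phi\in C_c(O)$. In particular $\iint\varphi\otimes\chi\,dj=-a(\varphi,\chi)$. For disjoint compact $A,B\subset\Gamma$ apply (b) to $\varphi=(1-k\operatorname{dist}(\cdot,A))^+$ and $\chi=(1-k\operatorname{dist}(\cdot,B))^+$ and let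 $k\to\infty$; this gives $j(A\times B)\le C\iint_{A\times B}|x-y|^{-d}\,d\sigma\,d\sigma$. The set $O$ is a countable union of products $U\times V$ with $\overline U\cap\overline V=\emptyset$, so Lemma~\ref{lem:rect} yields $j\le C|x-y|^{-d}\,\sigma\otimes\sigma$. Hence $j=J\,\sigma\otimes\sigma$ with $0\le J\le C|x-y|^{-d}$, and we may take $J$ symmetric and the bound valid everywhere on $O$.

\emph{No mass escapes to the diagonal.} The difficulty is that part of the energy in \eqref{eq:jt} could concentrate on the diagonal as $t\downarrow0$, as all of it does for the heat semigroup. We rule this out with a function that has the same small-scale oscillation as $\varphi$ but small $H^{1/2}$-norm. Let $\varphi$ be Lipschitz with constant $\lambda>0$, let $0<\varepsilon\le1$ and $\psi=\varepsilon e^{i\varphi/\varepsilon}$. Then $|\psi(x)-\psi(y)|\le\min(\lambda|x-y|,2\varepsilon)$. Splitting at $|x-y|=\varepsilon$ and using \eqref{eq:tails}, we get $[\psi]^2\le C\lambda^2\varepsilon+C\varepsilon^2\varepsilon^{-1}$; also $\|\psi\|_2^2=\varepsilon^2\sigma(\Gamma)$.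 By \eqref{eq:equiv}, $a(\psi)\le C_\varphi\varepsilon$. Let $\delta=\pi\varepsilon/\lambda$. If $|x-y|<\delta$, then $|\varphi(x)-\varphi(y)|/(2\varepsilon)\le\pi/2$, so
\[
|\psi(x)-\psi(y)|=2\varepsilon\Big|\sin\frac{\varphi(x)-\varphi(y)}{2\varepsilon}\Big|\ge\frac2\pi|\varphi(x)-\varphi(y)|.
\]
Therefore \eqref{eq:jt} gives $\iint_{|x-y|<\delta}(\varphi(x)-\varphi(y))^2\,dj_t\le\frac{\pi^2}2a(\psi)\le C_\varphi\varepsilon$ for all $t>0$. Let $\vartheta_\delta\colon[0,\infty)\to[0,1]$ be continuous, $0$ on $[0,\delta/2]$ and $1$ on $[\delta,\infty)$. The function $\vartheta_\delta(|x-y|)(\varphi(x)-\varphi(y))^2$ lies in $C_c(O)$. Splitting \eqref{eq:jt} for $\varphi$ with $1=\vartheta_\delta+(1-\vartheta_\delta)$ and letting $t=t_i\to0$, we find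
\[
\Big|a(\varphi)-\frac12\iint\vartheta_\delta(|x-y|)\,J(x,y)\,(\varphi(x)-\varphi(y))^2\,d\sigma\,d\sigma\Big|\le C_\varphi\varepsilon .
\]
As $\varepsilon\to0$, dominated convergence gives \eqref{eq:J} for Lipschitz $\varphi$. Both sides of \eqref{eq:J} are nonnegative quadratic forms bounded by $C\|\varphi\|_{H^{1/2}}^2$, hence continuous on $H^{1/2}(\Gamma)$, and Lipschitz functions are dense.
\end{proof}

\subsection{The Nash inequality}
We have no lower bound for $J$ and need none: coercivity of $a$ comes from the trace theorem. The next lemma holds on every bounded Lipschitz domain.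

\begin{lemma}\label{lem:nash}
There is a $C_1$ with $\|\varphi\|_2^{2+2/n}\le C_1\big(a(\varphi)+\|\varphi\|_2^2\big)\|\varphi\|_1^{2/n}$ for all $\varphi\in H^{1/2}(\Gamma)$.
\end{lemma}

\begin{proof}
Let $\varphi\ne0$, $0<r\le\operatorname{diam}\Gamma$, and let $\varphi_r(x)$ be the mean of $\varphi$ over $\Delta(x,r)$. By the Cauchy--Schwarz inequality and \eqref{eq:ahlfors},
\[
\|\varphi-\varphi_r\|_2^2\le Cr^{-n}\iint_{|x-y|<r}|\varphi(x)-\varphi(y)|^2\,d\sigma\,d\sigma\le Cr^{-n}r^d[\varphi]^2=Cr[\varphi]^2 .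
\]
Also $\|\varphi_r\|_\infty\le Cr^{-n}\|\varphi\|_1$ and, by Fubini's theorem, $\|\varphi_r\|_1\le C\|\varphi\|_1$, so $\|\varphi_r\|_2^2\le Cr^{-n}\|\varphi\|_1^2$. With $E=\|\varphi\|_{H^{1/2}}^2$ we get $\|\varphi\|_2^2\le C(rE+r^{-n}\|\varphi\|_1^2)$. Since $\|\varphi\|_1^2\le\sigma(\Gamma)E$, the radius $r=\vartheta(\|\varphi\|_1^2/E)^{1/(n+1)}$ is at most $\operatorname{diam}\Gamma$ for a fixed small $\vartheta>0$. It gives $\|\varphi\|_2^2\le CE^{n/(n+1)}\|\varphi\|_1^{2/(n+1)}$. Raise this to the power $(n+1)/n$ and use \eqref{eq:equiv}.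
\end{proof}

\subsection{Removing the long jumps}
Off-diagonal decay is obtained by conjugating the semigroup with a steep weight $e^\psi$. A jump from $x$ to $y$ then costs a factor $e^{|\psi(x)-\psi(y)|}$, which the polynomial decay of $J$ cannot absorb if $|x-y|$ is large. So we first cut off the long jumps. For $0<\ell\le\operatorname{diam}\Gamma$ let
\[
a_\ell(\varphi,\chi)=\frac12\iint_{|x-y|\le\ell}J(x,y)\,(\varphi(x)-\varphi(y))(\chi(x)-\chi(y))\,d\sigma\,d\sigma,\qquad\varphi,\chi\in H^{1/2}(\Gamma).
\]
Let $m(x)=\int_{|x-y|>\ell}J(x,y)\,d\sigma(y)$ and let $J_\ell$ be the integral operator with kernel $J\,\mathbf{1}_{\{|x-y|>\ell\}}$. By \eqref{eq:tails}, $0\le m\le C/\ell$; by Schur's test $\|J_\ell\|_{2\to2}\le C/\ell$; and the kernel of $J_\ell$ is at most $C\ell^{-d}$. Expanding the square in \eqref{eq:J},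
\[
a(\varphi)-a_\ell(\varphi)=\int_\Gamma m\varphi^2\,d\sigma-(J_\ell\varphi,\varphi).
\]
Thus $a_\ell\ge0$ differs from $a$ by a bounded form. It is therefore closed, and its operator $D_\ell$ satisfies $D_0=D_\ell+m-J_\ell$. If $\Phi$ is $1$-Lipschitz with $\Phi(0)=0$, then $a_\ell(\Phi\circ\varphi)\le a_\ell(\varphi)$, so $a_\ell$ is a Dirichlet form; by the Beurling--Deny criteria $S^\ell_t=e^{-tD_\ell}$ is positive and $S^\ell_t1\le1$. Since $a\le a_\ell+C\ell^{-1}\|\cdot\|_2^2$ and $1\le\operatorname{diam}\Gamma/\ell$, Lemma~\ref{lem:nash} gives a constant $b$, independent of $\ell$, with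
\begin{equation}\label{eq:nashl}
\|h\|_2^{2+2/n}\le C_1\Big(a_\ell(h)+\frac b\ell\|h\|_2^2\Big)\|h\|_1^{2/n}\qquad(h\in H^{1/2}(\Gamma)).
\end{equation}

\subsection{The weighted estimate}
We use Davies' method, after Carlen--Kusuoka--Stroock. The conjugated semigroup is neither symmetric nor contractive on $L_1$, so one iterates differential inequalities for the $L_p$-norms, $p=2,4,8,\dots$ They rest on an elementary inequality.

\begin{lemma}\label{lem:pointwise}
Let $p\ge2$, $X,Y\ge0$, $\theta\in\mathbb{R}$, $P=X^{p/2}$ and $Q=Y^{p/2}$. Then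
\[
X^p+Y^p-e^{-\theta}XY^{p-1}-e^{\theta}YX^{p-1}\ge\tfrac1p(P-Q)^2-p\sinh^2\theta\,(P^2+Q^2).
\]
\end{lemma}

\begin{proof}
Writing $e^{\pm\theta}=\cosh\theta\pm\sinh\theta$, the left-hand side equals
\[
(X-Y)(X^{p-1}-Y^{p-1})-(\cosh\theta-1)(XY^{p-1}+YX^{p-1})-\sinh\theta\,(YX^{p-1}-XY^{p-1}).
\]
For the bounds below we may assume $X\ge Y$. The Cauchy--Schwarz inequality applied to $P-Q=\frac p2\int_Y^Xs^{p/2-1}\,ds$ gives $(P-Q)^2\le\frac{p^2}{4(p-1)}(X-Y)(X^{p-1}-Y^{p-1})$, so the first term is at least $\frac2p(P-Q)^2$. In the second term, $XY^{p-1}+YX^{p-1}\le X^p+Y^p=P^2+Q^2$ because the first term is nonnegative, and $\cosh\theta-1\le\frac12\sinh^2\theta$ because $\sinh^2\theta=(\cosh\theta-1)(\cosh\theta+1)$. In the third term, $0\le YX^{p-1}-XY^{p-1}\le X^p-Y^p=(P-Q)(P+Q)$, since the difference of the last two expressions is $(X-Y)(X^{p-1}+Y^{p-1})\ge0$; and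
\[
|\sinh\theta|\,|P-Q|(P+Q)\le\tfrac1p(P-Q)^2+\tfrac p4\sinh^2\theta\,(P+Q)^2\le\tfrac1p(P-Q)^2+\tfrac p2\sinh^2\theta\,(P^2+Q^2).
\]
Add the three bounds and use $\frac12+\frac p2\le p$.
\end{proof}

\begin{proposition}\label{prop:davies}
Let $0<\ell\le\operatorname{diam}\Gamma$, let $\psi$ be Lipschitz on $\Gamma$, and put
\[
\Lambda=\frac b\ell+\Lambda_0,\qquad\Lambda_0=\sup_{x\in\Gamma}\int_{|x-y|\le\ell}\sinh^2(\psi(x)-\psi(y))\,J(x,y)\,d\sigma(y).
\]
Then $\|e^\psi S_t^\ell e^{-\psi}\|_{1\to\infty}\le Ct^{-n}e^{3\Lambda t}$ for all $t>0$, with $C$ depending only on $n$ and $C_1$.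
\end{proposition}

\begin{proof}
By \eqref{eq:tails}, $\Lambda_0<\infty$. Let $0\le f\in L_\infty(\Gamma)$, $f\ne0$, and $f_t=e^\psi S_t^\ell(e^{-\psi}f)$. Then $f_t\ge0$ is bounded uniformly in $t$, $f_t\in H^{1/2}(\Gamma)$ for $t>0$, and $f_t\ne0$ since $S^\ell_t$ is injective. Let $p=2^k$, $k\ge1$, and $w_p(t)=\|f_t\|_p>0$.

\emph{The differential inequality.} The map $t\mapsto f_t$ is $C^1$ from $(0,\infty)$ to $L_2(\Gamma)$ with derivative $-e^\psi D_\ell(e^{-\psi}f_t)$. On the bounded range of the $f_t$ the function $s\mapsto s^p$ has a Lipschitz derivative, so $|f_{t'}^p-f_t^p-pf_t^{p-1}(f_{t'}-f_t)|\le C_{p,f}|f_{t'}-f_t|^2$. Hence $w_p^p$ is $C^1$ and, as $e^\psi f_t^{p-1}\in H^{1/2}(\Gamma)$,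
\[
\tfrac d{dt}w_p^p=-p\,a_\ell(e^{-\psi}f_t,e^\psi f_t^{p-1}).
\]
With $X=f_t(x)$, $Y=f_t(y)$, $\theta=\psi(x)-\psi(y)$, the product of differences in $a_\ell(e^{-\psi}f_t,e^\psi f_t^{p-1})$ is the left-hand side of Lemma~\ref{lem:pointwise}. Integrating against $\frac12J\mathbf{1}_{\{|x-y|\le\ell\}}$ and using the symmetry of $J$,
\begin{equation}\label{eq:diffineq}
\tfrac d{dt}w_p^p\le-a_\ell(f_t^{p/2})+p^2\Lambda_0w_p^p .
\end{equation}
For $p=2$ we drop the first term and obtain $w_2(t)\le e^{2\Lambda t}\|f\|_2$.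

\emph{From $p/2$ to $p$.} Let $p\ge4$. For $h=f_t^{p/2}$ we have $\|h\|_2^2=w_p^p$ and $\|h\|_1=w_{p/2}^{p/2}$. Inserting \eqref{eq:nashl} into \eqref{eq:diffineq} and dividing by $pw_p^{p-1}$,
\[
w_p'\le-\frac1{pC_1}w_p^{1+p/n}w_{p/2}^{-p/n}+p\Lambda w_p .
\]
For $y(s)=e^{-p\Lambda s}w_p(s)$ this becomes $(y^{-p/n})'\ge\frac1{nC_1}e^{p^2\Lambda s/n}w_{p/2}^{-p/n}$. Put $\beta_p=n(\frac12-\frac1p)$, the expected rate of smoothing from $L_2$ to $L_p$, and $W_p(t)=\sup_{0<s\le t}s^{\beta_p}w_p(s)$. Since $\beta_{p/2}\,p/n=\frac p2-2$, we have $w_{p/2}(s)^{-p/n}\ge s^{p/2-2}W_{p/2}(t)^{-p/n}$ for $s\le t$. We integrate only over $[t(1-p^{-2}),t]$, where the exponential is nearly maximal; this is what keeps the product of the exponential factors finite. Using $(1-p^{-2})^{p/2-2}\ge1-\frac1{2p}\ge\frac12$,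
\[
y(t)^{-p/n}\ge\frac1{nC_1}\,e^{(p^2-1)\Lambda t/n}\,\frac t{p^2}\,\big(t(1-p^{-2})\big)^{p/2-2}W_{p/2}(t)^{-p/n}\ge\frac{e^{(p^2-1)\Lambda t/n}\,t^{p/2-1}}{2nC_1p^2}\,W_{p/2}(t)^{-p/n}.
\]
Raising to the power $-n/p$, multiplying by $e^{p\Lambda t}$ and noting $(\frac p2-1)\frac np=\beta_p$, we get $t^{\beta_p}w_p(t)\le(2nC_1p^2)^{n/p}e^{\Lambda t/p}W_{p/2}(t)$. The right-hand side increases in $t$, so it bounds $W_p(t)$.

\emph{Iteration.} The product of $(2nC_1p^2)^{n/p}$ over $p=4,8,\dots$ converges, $\sum1/p=\frac12$, and $W_2(t)\le e^{2\Lambda t}\|f\|_2$ as $\beta_2=0$. Since $\sigma$ is finite, $\|f_t\|_\infty=\lim_pw_p(t)\le Ct^{-n/2}e^{3\Lambda t}\|f\|_2$. By positivity and density this is an $L_2\to L_\infty$ bound for $e^\psi S^\ell_te^{-\psi}$. The adjoint is $e^{-\psi}S^\ell_te^{\psi}$ and $\Lambda$ does not change under $\psi\mapsto-\psi$, so duality gives the same bound from $L_1$ to $L_2$. Compose the two bounds at time $t/2$.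
\end{proof}

\subsection{Restoring the long jumps}
The long jumps occur at rate at most $C\ell^{-d}$ per unit of surface measure, so over a time $t$ they should add at most $Ct\ell^{-d}$ to the kernel. This is Meyer's decomposition. Let $T_t=e^{-t(D_\ell+m)}$. The Trotter formula $T_tf=\lim_k(S^\ell_{t/k}e^{-tm/k})^kf$ and $m\ge0$ give $0\le T_t\le S^\ell_t$. As $-D_0=-(D_\ell+m)+J_\ell$ with $J_\ell$ bounded, Duhamel's formula reads $S_t=T_t+\int_0^tT_{t-s}J_\ell S_s\,ds$. For $0\le f\in L_2(\Gamma)$ we have $J_\ell S_sf\le C\ell^{-d}\|S_sf\|_1=C\ell^{-d}\|f\|_1$ and $T_{t-s}1\le1$, so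
\begin{equation}\label{eq:meyer}
S_tf\le S_t^\ell f+Ct\ell^{-d}\|f\|_1 .
\end{equation}

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(a)}]
For $\psi=0$ and $\ell=\operatorname{diam}\Gamma$ we have $a_\ell=a$, and Proposition~\ref{prop:davies} gives $\|S_t\|_{1\to\infty}\le Ct^{-n}$ for $t\le1$. For $t>1$, $\|S_t\|_{1\to\infty}\le\|S_{t-1}\|_{\infty\to\infty}\|S_1\|_{1\to\infty}\le C$. By Lemma~\ref{lem:rect}, $K_t\le C(t\wedge1)^{-n}$ a.e. Since $\Gamma$ is bounded, this is \eqref{eq:poisson} for $t\ge1$.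

Let $t\le1$, $x_1\ne y_1$ in $\Gamma$, $R=|x_1-y_1|$, $U=\Delta(x_1,R/4)$, $V=\Delta(y_1,R/4)$ and $\ell=R/(8d)$. On $U\times V$ we have $R/2\le|x-y|\le3R/2$. If $t>\ell$, then $|x-y|/t\le12d$ on $U\times V$, and $K_t\le Ct^{-n}$ is the required bound.

Let $t\le\ell$ and $\psi(\xi)=\lambda\min(|\xi-y_1|,R)$ with $\lambda\ge0$. For $|x-y|\le\ell$ we have $|\psi(x)-\psi(y)|\le\lambda|x-y|\le\lambda\ell$. From $\sinh^2\theta\le\theta^2e^{2|\theta|}$, $J\le C|x-y|^{-d}$ and \eqref{eq:tails},
\[
\Lambda_0\le C\lambda^2e^{2\lambda\ell}\,\ell=\frac C\ell(\lambda\ell)^2e^{2\lambda\ell}\le\frac C\ell\,e^{4\lambda\ell}.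
\]
We choose $\lambda=\frac1{4\ell}\log\frac\ell t$, the largest slope for which the last expression is $C/t$; together with $b/\ell\le b/t$ this gives $\Lambda t\le C$. Let $0\le f\in L_2(\Gamma)$ be supported in $V$. Then $\psi\le\lambda R/4$ on $V$ and $\psi\ge3\lambda R/4$ on $U$, so for a.e.\ $x\in U$
\[
S_t^\ell f(x)=e^{-\psi(x)}\big(e^\psi S^\ell_te^{-\psi}\big)(e^\psi f)(x)\le Ct^{-n}e^{-\lambda R/2}\|f\|_1=Ct^{-n}\Big(\frac t\ell\Big)^{R/(8\ell)}\|f\|_1 .
\]
The choice $\ell=R/(8d)$ makes the exponent equal to $d$, so the right-hand side is $Ct\ell^{-d}\|f\|_1$, of the same size as the long-jump term in \eqref{eq:meyer}. By Lemma~\ref{lem:rect}, $K_t\le CtR^{-d}$ a.e.\ on $U\times V$, and there $t+|x-y|\le2R$. So $K_t\le Ct(t+|x-y|)^{-d}$ a.e.\ on $U\times V$. Countably many of the relatively open sets $U\times V$ cover the complement of the diagonal, and the diagonal is a null set.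
\end{proof}

Hypothesis (b) entered only through the upper bound for $J$: in the bounds for $m$ and $J_\ell$, in the estimate of $\Lambda_0$, and in the last lines of the proof of Proposition~\ref{prop:J}.

\section{The boundary measure of the capacitary potential}\label{sec:mu}

To relate (b) to the decay of $g$ we need a substitute for the slope $-\partial_\nu q$ of a harmonic function $q$ that vanishes on a piece of $\Gamma$. The substitute is the functional $w\mapsto-\int_\Omega\nabla q\cdot\nabla w$. The next lemma shows that it is positive when $q\ge0$. Applied to a difference of two functions, it converts a pointwise comparison in $\Omega$, such as the boundary Harnack principle provides, into a comparison of slopes.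

\begin{lemma}\label{lem:sign}
Let $U\subset\mathbb{R}^d$ be open and let $q\in H^1(\Omega)$ be nonnegative and harmonic in $\Omega\cap U$ with $\operatorname{Tr}q=0$ on $\Gamma\cap U$. Then $-\int_\Omega\nabla q\cdot\nabla w\ge0$ for every Lipschitz $w\ge0$ with compact support in $U$.
\end{lemma}

\begin{proof}
For $\varepsilon>0$ let $\zeta=w\min(q^+/\varepsilon,1)\in H^1(\Omega)$. Its trace vanishes, so $\zeta$ is an $H^1$-limit of functions $\zeta_k\in C_c^\infty(\Omega)$. If $\vartheta\in C_c^\infty(U)$ equals $1$ on $\operatorname{supp}w$, then $\vartheta\zeta_k\in C_c^\infty(\Omega\cap U)$ and $\vartheta\zeta_k\to\zeta$. Harmonicity gives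
\[
0=\int_\Omega\nabla q\cdot\nabla\zeta=\int_\Omega\min(q^+/\varepsilon,1)\,\nabla q\cdot\nabla w+\frac1\varepsilon\int_{\{0<q<\varepsilon\}}w|\nabla q|^2 .
\]
So the first integral on the right is at most $0$. As $\varepsilon\to0$ it tends to $\int_{\{q>0\}}\nabla q\cdot\nabla w$, which equals $\int_\Omega\nabla q\cdot\nabla w$ because $\nabla q=0$ a.e.\ on $\{q=0\}$.
\end{proof}

Extend $g$ by $0$ to a continuous function in $H^1(\mathbb{R}^d)$. By Lemma~\ref{lem:sign} with $U=\mathbb{R}^d\setminus F_0$, the distribution $\mu=\Delta g$ is positive in $U$. It vanishes off $\Gamma$, so $\mu$ is a finite measure on $\Gamma$ and $g$ is subharmonic in $U$. Mollifying $w$, we get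
\begin{equation}\label{eq:mu}
\int_\Gamma w\,d\mu=-\int_\Omega\nabla g\cdot\nabla w\qquad\text{for Lipschitz }w\text{ with compact support in }\mathbb{R}^d\setminus F_0 .
\end{equation}
The mass of $\mu$ at scale $s$ is determined by the size of $g$ at that scale.

\begin{lemma}\label{lem:mass}
$\mu(\Delta(z,s))\approx s^{d-2}g(A_s(z))\approx s^{d-2}M_z(s)$ for $z\in\Gamma$ and $0<s\le r_1$.
\end{lemma}

\begin{proof}
The second equivalence is \eqref{eq:M}. For the upper bound let $0\le w\in C_c^\infty(B(z,2s))$ with $w=1$ on $B(z,s)$ and $|\Delta w|\le Cs^{-2}$. Then $\mu(\Delta(z,s))\le\int g\,\Delta w\le Cs^{d-2}M_z(2s)\le Cs^{d-2}g(A_s(z))$.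

For the lower bound we evaluate the Riesz decomposition of $g$ in $B=B(z,s)$ at a point outside $\overline\Omega$, where $g$ is known. Let $\xi=z-\frac s2e_z$. By \eqref{eq:height}, $g(\xi)=0$ and $|\xi-y|\ge c_0s/2$ for $y\in\Gamma$. Thus $h(\xi)=\int_BG_B(\xi,y)\,d\mu(y)$, with $h$ the Poisson integral of $g|_{\partial B}$. We have $G_B(\xi,y)\le C|\xi-y|^{2-d}$ for $d\ge3$ and $G_B(\xi,y)\le\frac1{2\pi}\log(2s/|\xi-y|)$ for $d=2$; in both cases $G_B(\xi,y)\le Cs^{2-d}$ for $y\in\Gamma\cap B$. On the other hand the Poisson kernel of $B$ at $\xi$ is at least $cs^{-n}$, because $|\xi-z|=s/2$; and $g\ge cg(A_s(z))$ on the cap $\partial B\cap B(A_s(z),c_0s/2)$, of area at least $cs^n$, by \eqref{eq:height} and Harnack's inequality. So $cg(A_s(z))\le h(\xi)\le Cs^{2-d}\mu(\Delta(z,s))$.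
\end{proof}

The next lemma is Green's second identity for a harmonic extension and a capacitary potential. It expresses interior values of $u$ through the slope of $v$ on the boundary.

\begin{lemma}\label{lem:green}
Let $F\subset\Omega$ be a closed ball with capacitary potential $v$. Let $\varphi\ge0$ be Lipschitz on $\Gamma$ with harmonic extension $u$, and let $w\in H^1(\Omega)$ vanish near $F$ and have trace $\varphi$. Then $\int_Fu\,d\nu_F=-\int_\Omega\nabla v\cdot\nabla w$.
\end{lemma}

\begin{proof}
Let $\vartheta\in C_c^\infty(\Omega)$ equal $1$ near $F$. Then $\int u\,d\nu_F=\int\vartheta u\,d\nu_F=\int\nabla v\cdot\nabla(\vartheta u)$. Also $\int\nabla v\cdot\nabla u=0$, because $v\in H_0^1(\Omega)$ and $u$ is harmonic. So $\int u\,d\nu_F=-\int\nabla v\cdot\nabla((1-\vartheta)u)$. Finally $\zeta=(1-\vartheta)u-w$ has trace $0$ and vanishes on $F$; apply \eqref{eq:EL}.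
\end{proof}

\begin{proof}[Proof of \textup{(c)}$\Leftrightarrow$\textup{(d)}$\Leftrightarrow$\textup{(d$'$)}]
Let $\varphi\ge0$ be Lipschitz on $\Gamma$ with harmonic extension $u$, and extend $\varphi$ to a Lipschitz function $w$ with compact support in $\mathbb{R}^d\setminus F_0$. By \eqref{eq:mu} and Lemma~\ref{lem:green} with $F=F_0$, $\int\varphi\,d\mu=\int u\,d\nu_{F_0}$. Harnack's inequality on the compact set $F_0\cup\{x_0\}$ of the connected set $\Omega$ and \eqref{eq:cap} give $\int u\,d\nu_{F_0}\approx u(x_0)=\int\varphi\,d\omega$. Letting $\varphi$ decrease to indicators of compact sets, we get $\mu\approx\omega$ as measures. By Lemma~\ref{lem:mass},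
\begin{equation}\label{eq:omegaM}
\frac{\omega(\Delta(z,s))}{s^n}\approx\frac{M_z(s)}s
\end{equation}
for $s\le r_1$. For $r_1\le s\le2$ we have $c\le\omega(\Delta(z,r_1))\le\omega(\Delta(z,s))\le1$ and $c\le M_z(s)\le1$ by \eqref{eq:Mlarge}, so \eqref{eq:omegaM} holds for all $s\le2$. This proves (c)$\Leftrightarrow$(d). Moreover $M_z(2r)\le CM_z(r)$ for all $r$, by \eqref{eq:M} and \eqref{eq:Mlarge}, so $\omega(\Delta(z,2r))\le C\omega(\Delta(z,r))$ for $r\le1$.

Assume (d) and let $r\le1$, $z'\in\Delta(z,r)$, $s\le r$. Since $\Delta(z',r)\subset\Delta(z,2r)$,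
\[
\omega(\Delta(z',s))\le Cs^n\frac{\omega(\Delta(z,2r))}{r^n}\le Cs^n\frac{\omega(\Delta(z,r))}{r^n}\le Cs^n\frac{\omega(\Delta(z,r))}{\sigma(\Delta(z,r))} .
\]
Lemma~\ref{lem:cover} gives $\omega\le C\frac{\omega(\Delta(z,r))}{\sigma(\Delta(z,r))}\sigma$ on $\Delta(z,r)$, which is (d$'$). Conversely, integrating the bound in (d$'$) over $\Delta(z,s)$ gives (d), because $\sigma(\Delta(z,s))\le Cs^n$ and $\sigma(\Delta(z,r))\ge cr^n$ for $r\le1$; for $\operatorname{diam}\Gamma<r\le1$ the latter holds since $\Delta(z,r)=\Gamma$.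
\end{proof}

\section{The form bound and linear decay}\label{sec:bc}

\subsection{Condition (b) implies (c)}
We imitate the proof of Theorem~\ref{thm:L} at the point $z$ and the scale $r$. The explicit function is replaced by the harmonic extension $u$ of data that vanish near $z$ and equal $1$ farther away. Condition (b) bounds the slope of $u$ near $z$ by $C/r$, and the boundary Harnack principle transfers this bound to $g$, provided that $u$ is not small at $A_r(z)$.

\begin{lemma}\label{lem:nondeg}
Let $z\in\Gamma$, $0<r\le r_1$, and let $\varphi$ be Lipschitz on $\Gamma$ with $0\le\varphi\le1$ and $\varphi=1$ on $\Gamma\setminus B(z,2\kappa r)$. Its harmonic extension satisfies $u(A_r(z))\ge c$.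
\end{lemma}

\begin{proof}
We use coordinates at $z$. Let $e'$ be a horizontal unit vector and $z'=(4\kappa re',\eta_z(4\kappa re'))$. Then $4\kappa r\le|z'-z|\le4\kappa(1+N)r$, so $B(z',\kappa r)\subset B(z,r_0/2)$ by the choice of $r_1$, $z'\in\Gamma$, and $\varphi=1$ on $\Delta(z',\kappa r)$.

Let $f=1-u$ on $\Omega$ and $f=0$ elsewhere. In $B(z',\kappa r)$ the function $f$ is continuous, $0\le f\le1$, and it satisfies the mean value inequality on small balls: it is harmonic in $\Omega$, and off $\Omega$ it takes its minimum $0$. So $f$ is subharmonic there. Let $s\le\kappa r$ and $x\in B(z',s/4)$. The ball $B(x,3s/4)$ has closure in $B(z',s)$ and contains $B(z',s/2)$, which contains the ball $B(z'-\frac s4e_z,c_0s/4)$, on which $f=0$ by \eqref{eq:height}. Averaging over $B(x,3s/4)$,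
\[
\sup_{B(z',s/4)}f\le\big(1-(c_0/3)^d\big)\sup_{B(z',s)}f .
\]
Choose $k$ with $(1-(c_0/3)^d)^k\le\frac12$ and $\varepsilon=4^{-k}\kappa\le1$. Iterating $k$ times from $s=\kappa r$ gives $f\le\frac12$ on $B(z',\varepsilon r)$, so $u(z'+\frac{\varepsilon r}2e_z)\ge\frac12$.

The path $\tau\mapsto\big(4\kappa r\tau e',\ \eta_z(4\kappa r\tau e')+(1-\tau)r+\tau\varepsilon r/2\big)$, $0\le\tau\le1$, joins $A_r(z)$ to $z'+\frac{\varepsilon r}2e_z$. It lies in $B(z,r_0/2)$, has length at most $Cr$, and stays at height between $\varepsilon r/2$ and $r$ above the graph. By \eqref{eq:height} it is covered by a chain of at most $C$ balls of radius $c_0\varepsilon r/4$ whose doubles lie in $\Omega$. Harnack's inequality along the chain finishes the proof.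
\end{proof}

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(c)}]
It suffices to treat $0<s\le r\le r_1$. Let $\varphi(y)=\min\{1,(|y-z|/(\kappa r)-1)^+\}$ with harmonic extension $u$, and $A=A_r(z)$. By Lemma~\ref{lem:nondeg}, $u(A)\ge c$; in particular $u>0$ in $\Omega$. Both $u$ and $g$ vanish on $\Delta(z,\kappa r)$, so Theorem~\ref{thm:BH} gives $g\le Cg(A)\,u$ on $\Omega\cap B(z,2r)$. Let $w$ be Lipschitz with $\mathbf{1}_{B(z,s)}\le w\le\mathbf{1}_{B(z,3s/2)}$. Lemma~\ref{lem:sign} applies to $q=Cg(A)u-g$ and $U=B(z,2r)$. With \eqref{eq:mu}, \eqref{eq:anyw} and (b) it yields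
\[
\mu(\Delta(z,s))\le-\int_\Omega\nabla g\cdot\nabla w\le-Cg(A)\,a(\varphi,w|_\Gamma)\le Cg(A)\iint\frac{w(x)\varphi(y)}{|x-y|^d}\,d\sigma\,d\sigma .
\]
Where the integrand is nonzero, $|x-y|\ge\kappa r-\frac32r\ge r$. By \eqref{eq:tails} and \eqref{eq:ahlfors} the double integral is at most $Cs^n/r$. Lemma~\ref{lem:mass} and \eqref{eq:M} give $s^{d-2}M_z(s)\le Cs^{d-1}M_z(r)/r$.
\end{proof}

\subsection{Condition (c) implies (b)}
The form is bilinear, so it suffices to treat data supported in two small surface balls around $x$ and $y$. The estimate uses (c) twice, once at each point. Near $x$, the slope of the harmonic extension $u$ of $\varphi$ is at most $Cu(A)/r$, where $A=A_r(x)$. To bound $u(A)$ by $\int\varphi\,d\sigma$ we place a capacitary potential $v$ at $A$; Lemma~\ref{lem:green} turns $u(A)$ into the slope of $v$ near $y$, which is at most $C/r$.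

\begin{lemma}\label{lem:density}
Assume \textup{(c)}. For $\xi\in\Gamma$ and $0<r\le r_1$ we have $\mu\le C\,\dfrac{g(A_r(\xi))}r\,\sigma$ on $\Delta(\xi,r)$.
\end{lemma}

\begin{proof}
Let $z\in\Delta(\xi,r)$ and $s\le r$. By Lemma~\ref{lem:mass}, (c), the inclusion $B(z,r)\subset B(\xi,2r)$ and \eqref{eq:M},
\[
\mu(\Delta(z,s))\le Cs^n\frac{M_z(s)}s\le Cs^n\frac{M_z(r)}r\le Cs^n\frac{M_\xi(2r)}r\le Cs^n\frac{g(A_r(\xi))}r .
\]
Apply Lemma~\ref{lem:cover}.
\end{proof}

\begin{proposition}\label{prop:local}
Assume \textup{(c)}. Let $x\ne y$ in $\Gamma$, $r=\min\{|x-y|/(4\kappa),r_1\}$, and let $\varphi,\chi\ge0$ be Lipschitz with supports in $\Delta(y,r/2)$ and $\Delta(x,r/2)$, respectively. Then $-a(\varphi,\chi)\le Cr^{-d}\int\varphi\,d\sigma\int\chi\,d\sigma$.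
\end{proposition}

\begin{proof}
Let $\varphi\ne0$, let $u>0$ be its harmonic extension, $A=A_r(x)$ and $A'=A_r(y)$. Extend $\chi$ and $\varphi$ to Lipschitz functions $w,w'\ge0$ on $\mathbb{R}^d$ with compact supports in $B(x,r)$ and $B(y,r)$: take any Lipschitz extension, its positive part, and multiply by a cutoff that is $1$ on the ball of radius $r/2$.

\emph{The slope of $u$ near $x$.} Since $|x-y|\ge4\kappa r$, we have $u=0$ on $\Delta(x,\kappa r)$. Theorem~\ref{thm:BH} gives $u\le C\frac{u(A)}{g(A)}g$ on $\Omega\cap B(x,2r)$. Lemma~\ref{lem:sign} for $q=C\frac{u(A)}{g(A)}g-u$, then \eqref{eq:mu} and Lemma~\ref{lem:density}, give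
\begin{equation}\label{eq:slopeu}
-a(\varphi,\chi)=-\int_\Omega\nabla u\cdot\nabla w\le C\frac{u(A)}{g(A)}\int\chi\,d\mu\le C\frac{u(A)}r\int\chi\,d\sigma .
\end{equation}

\emph{The slope of $v$ near $y$.} Let $F=\overline B(A,c_0r/4)$ with capacitary potential $v$. By \eqref{eq:height}, $B(A,c_0r)\subset\Omega$. Also $F\subset B(x,2r)$, which is disjoint from $B(y,\kappa r)$. So $v$ is positive and harmonic in $\Omega\cap B(y,\kappa r)$ and vanishes on $\Gamma$. Theorem~\ref{thm:BH} and $v(A')\le1$ give $v\le Cg/g(A')$ on $\Omega\cap B(y,2r)$. Since $w'$ vanishes near $F$, Lemma~\ref{lem:green}, Lemma~\ref{lem:sign} for $q=Cg/g(A')-v$, \eqref{eq:mu} and Lemma~\ref{lem:density} give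
\[
\int_Fu\,d\nu_F=-\int_\Omega\nabla v\cdot\nabla w'\le\frac C{g(A')}\int\varphi\,d\mu\le\frac Cr\int\varphi\,d\sigma .
\]

\emph{The capacity of $F$.} By Harnack's inequality $u\ge cu(A)$ on $F$, so the left-hand side is at least $cu(A)\nu_F(F)=cu(A)\int|\nabla v|^2$ by \eqref{eq:cap}. The extension of $v$ by zero lies in $H^1(\mathbb{R}^d)$, equals $1$ on $B(A,c_0r/4)$ and, by \eqref{eq:height}, equals $0$ on $B(x-re_x,c_0r/4)$. Both balls lie in $B=B(x,2r)$. The mean $\bar v$ of $v$ over $B$ has distance at least $\frac12$ from $0$ or from $1$, so Poincar\'e's inequality gives $cr^d\le\int_B|v-\bar v|^2\le Cr^2\int|\nabla v|^2$. Hence $\nu_F(F)\ge cr^{d-2}$ and $u(A)\le Cr^{1-d}\int\varphi\,d\sigma$. Insert this into \eqref{eq:slopeu}.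
\end{proof}

\begin{proof}[Proof of \textup{(c)}$\Rightarrow$\textup{(b)}]
Let $\varphi,\chi\ge0$ be Lipschitz and nonzero, with supports at distance $\delta>0$, and let $\tau=\frac12\min\{\delta/(8\kappa),r_1\}$. With a finite Lipschitz partition of unity write $\varphi=\sum\varphi_i$ and $\chi=\sum\chi_j$ with nonzero nonnegative Lipschitz pieces supported in $\Delta(y_i,\tau)$ and $\Delta(x_j,\tau)$. These surface balls meet $\operatorname{supp}\varphi$ and $\operatorname{supp}\chi$, so $|x_j-y_i|\ge\delta-2\tau\ge\delta/2$. The radius $r=\min\{|x_j-y_i|/(4\kappa),r_1\}$ is therefore at least $2\tau$, and Proposition~\ref{prop:local} applies to each pair. Since $|x_j-y_i|\le\operatorname{diam}\Gamma$, we have $r\ge c|x_j-y_i|$. For $x\in\operatorname{supp}\chi_j$ and $y\in\operatorname{supp}\varphi_i$, $|x-y|\le|x_j-y_i|+2\tau\le2|x_j-y_i|$. Thus $-a(\varphi_i,\chi_j)\le C\iint\varphi_i(y)\chi_j(x)|x-y|^{-d}\,d\sigma\,d\sigma$ with $C$ independent of $\delta$, and summation over $i,j$ gives (b).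
\end{proof}

This completes the proof of Theorem~\ref{thm:char}.

\section{Exterior balls, wedges and a $C^1$ domain}\label{sec:examples}

We prove Corollary~\ref{cor:ex} by checking condition (c).

\begin{proof}[Proof of \textup{(1)}]
An exterior ball at $z$ gives a barrier that vanishes linearly. Let $r\le r_2=\min\{R,r_1/2\}$. Shrinking the exterior ball toward $z$, we find $B(\hat z,r)\subset\mathbb{R}^d\setminus\Omega$ with $|\hat z-z|=r$. Let $\beta(x)=\log(|x-\hat z|/r)/\log2$ if $d=2$ and $\beta(x)=(1-(r/|x-\hat z|)^{d-2})/(1-2^{2-d})$ if $d\ge3$. Then $\beta$ is harmonic and nonnegative for $|x-\hat z|>r$, equals $0$ for $|x-\hat z|=r$ and $1$ for $|x-\hat z|=2r$, and is a concave function of $|x-\hat z|$ with derivative $C_d/r$ at $r$; so $\beta\le C(|x-\hat z|-r)/r$. The open set $G=\Omega\cap B(\hat z,2r)$ lies in $\{|x-\hat z|>r\}\cap B(z,3r)$, and $g$ is harmonic in $G$. On $\partial G\cap\Gamma$ we have $g=0$; on the rest of $\partial G$ we have $\beta=1$ and $g\le M_z(3r)$. By the maximum principle $g\le M_z(3r)\beta$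 in $G$. If $s\le r$ and $x\in\Omega\cap B(z,s)$, then $x\in G$ and $|x-\hat z|-r\le s$. Hence $M_z(s)\le CM_z(3r)s/r\le CM_z(r)s/r$, by \eqref{eq:M} at the radii $2r$ and $r$. This is (c) for $r\le r_2$, which suffices.

A bounded convex domain is star-shaped with respect to a ball, hence Lipschitz, and a supporting hyperplane at $z$ provides exterior balls of every radius. Let $\Omega$ be of class $C^{1,1}$, given near $z=0$ by $x_d>\eta(x')$ with $\eta(0)=0$ and $\nabla\eta$ Lipschitz with constant $\lambda$. Let $\mathbf{e}=(-\nabla\eta(0),1)/\sqrt{1+|\nabla\eta(0)|^2}$. For $x\in\Omega$ near $0$, $x_d-\nabla\eta(0)\cdot x'>-\frac\lambda2|x'|^2$, so $x\cdot\mathbf{e}\ge-\frac\lambda2|x|^2$. For $R\le1/\lambda$ this gives $|x+R\mathbf{e}|^2=|x|^2+2R\,x\cdot\mathbf{e}+R^2\ge R^2$. So $B(-R\mathbf{e},R)$ is an exterior ball once $R$ is small enough for it to lie in the chart, and $R$ is uniform by compactness of $\Gamma$.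
\end{proof}

The negative results follow from one criterion.

\begin{lemma}\label{lem:fail}
Let $z\in\Gamma$ and $r_*>0$. Suppose $h$ is positive and harmonic in $\Omega\cap B(z,r_*)$, vanishes continuously on $\Delta(z,r_*)$, and $s^{-1}\sup_{\Omega\cap B(z,s)}h\to\infty$ as $s\downarrow0$. Then Poisson upper bounds fail.
\end{lemma}

\begin{proof}
Fix $r\le r_1$ with $\kappa r\le r_*$. By Theorem~\ref{thm:BH}, $g\ge c_hh$ on $\Omega\cap B(z,2r)$ for some $c_h>0$, so $M_z(s)/s\to\infty$. But (c) with $r=1$ forces $M_z(s)/s\le CM_z(1)\le C$. So (c) fails, and Theorem~\ref{thm:char} applies.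
\end{proof}

\begin{proof}[Proof of \textup{(2)}]
In polar coordinates $(\rho,\theta)$ the function $h=\rho^{\pi/\alpha}\sin(\pi\theta/\alpha)$ is positive and harmonic in the wedge and vanishes on its boundary. On the bisector $h=\rho^{\pi/\alpha}$, so $s^{-1}\sup_{\Omega\cap B(0,s)}h=s^{\pi/\alpha-1}\to\infty$, as $\alpha>\pi$. Lemma~\ref{lem:fail} applies.

Let $\Omega$ be a planar Lipschitz polygon. If it is convex, use (1). Near any $z\in\Gamma$ the boundary is both a finite union of segments that contain $z$ and a Lipschitz graph; so it consists of two segments issuing from $z$, and $\Omega$ coincides near $z$ with a sector of some angle $\alpha_z\in(0,2\pi)$. If all $\alpha_z\le\pi$, then every point of $\overline\Omega$ is the center of a disk whose intersection with $\overline\Omega$ is convex. By the Tietze--Nakajima theorem a closed connected locally convex set is convex, so $\overline\Omega$ is convex, and so is its interior, which is $\Omega$ for a Lipschitz domain. Hence a non-convex polygon has some $\alpha_z>\pi$,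 and the first part applies.
\end{proof}

A $C^1$ boundary has no reentrant corner, but it may bend away from its tangent plane just enough to let a positive harmonic function vanish like $s\log\frac1s$. We start from such a function and take its zero set as the boundary.

\begin{proof}[Proof of \textup{(3)}]
In the plane let $\rho=|(x_1,x_2)|$, let $\vartheta\in(-\pi,\pi)$ be the angle from the positive $x_2$-axis toward the positive $x_1$-axis, and let
\[
h(x_1,x_2)=x_2\log\frac1\rho+x_1\vartheta,\qquad h(0,0)=0 .
\]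
With $\zeta=x_1+ix_2$ the principal branch gives $\log(-i\zeta)=\log\rho-i\vartheta$, so $h=\operatorname{Im}\Phi$ for $\Phi(\zeta)=-\zeta\log(-i\zeta)$. Thus $h$ is harmonic off the closed negative $x_2$-axis, and $h\to0$ at the origin. From $\Phi'=\log\frac1\rho-1+i\vartheta=\partial_2h+i\partial_1h$ we read off $\partial_1h=\vartheta$ and $\partial_2h=\log\frac1\rho-1$.

Fix $\delta>0$ with $\log\frac1{\sqrt2\,\delta}>\frac{3\pi}4$ and let $0<|x_1|<\delta$. Then $x_2\mapsto h(x_1,x_2)$ is strictly increasing on $(-\delta,\delta)$, and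
\[
h(x_1,0)=\frac\pi2|x_1|>0,\qquad h(x_1,-|x_1|)=|x_1|\Big(\frac{3\pi}4-\log\frac1{\sqrt2\,|x_1|}\Big)<0 .
\]
So it has a unique zero $\gamma(x_1)$, and $-|x_1|<\gamma(x_1)<0$. Put $\gamma(0)=0$. By the implicit function theorem $\gamma$ is smooth for $x_1\ne0$, with $\gamma'=-\vartheta/(\log\frac1\rho-1)$ evaluated on the graph; the equation $h=0$ gives $\gamma(x_1)/x_1=-\vartheta/\log\frac1\rho$. Since $|\vartheta|<\pi$ and $\rho\le\sqrt2|x_1|$ on the graph, both expressions tend to $0$ as $x_1\to0$. Hence $\gamma\in C^1(-\delta,\delta)$ with $\gamma'(0)=0$. In the square $(-\delta,\delta)^2$ the set $\{x_2>\gamma(x_1)\}$ avoids the closed negative $x_2$-axis, $h>0$ on it by monotonicity and by $h(0,s)=s\log\frac1s$, and $h=0$ on the graph.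

Let $\Omega_0\subset\mathbb{R}^d$ be a bounded smooth domain with $\Omega_0\cap Q=\{x_2>0\}\cap Q$, where $Q=(-\delta,\delta)^d$ and $\delta$ is decreased if necessary. Let $\hat x$ denote the variables other than $x_2$, and let $\chi_0\in C_c^\infty((-\delta/2,\delta/2)^{d-1})$ satisfy $0\le\chi_0\le1$ and $\chi_0=1$ near $0$. The function $\chi_0(\hat x)\gamma(x_1)$ is $C^1$, has compact support, and takes values in $(-\delta/2,0]$. Therefore
\[
\Omega=\Omega_0\cup\{x\in Q:x_2>\chi_0(\hat x)\gamma(x_1)\}
\]
is a bounded open set with $C^1$, hence Lipschitz, boundary. It is connected, because each added point is joined to $\Omega_0$ by a segment in the $x_2$-direction. Near $0$ it equals $\{x_2>\gamma(x_1)\}$, where $x\mapsto h(x_1,x_2)$ is positive and harmonic and vanishes continuously on $\Gamma$. Along the positive $x_2$-axis, $s^{-1}\sup_{\Omega\cap B(0,s)}h\ge\log\frac1s\to\infty$. Lemma~\ref{lem:fail} shows that Poisson upper bounds fail.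
\end{proof}

\begin{thebibliography}{9}

\bibitem{Anc} Ancona, 1978.

\bibitem{CFMS} Caffarelli, Fabes, Mortola and Salsa, 1981.

\bibitem{Dah} Dahlberg, 1977.

\bibitem{DS} De Silva and Savin, \emph{J. Differential Equations} 269 (2020).

\bibitem{JK} Jerison and Kenig, 1982.

\bibitem{Maz} Maz'ya, \emph{Sobolev Spaces}.

\bibitem{Weyl} \emph{Ultracontractivity and eigenvalues: Weyl's law for the Dirichlet-to-Neumann operator}, doi:10.1007/s00020-017-2353-2, \texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00020-017-2353-2.pdf}.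

\end{thebibliography}
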